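# Linear maps that preserve local spectral radius zero at a fixed vector

Throughout, Banach spaces are complex. $\mathcal L(X)$ is the algebra of bounded linear operators on $X$, $X^*$ is the dual space, and $\mathbb C^*=\mathbb C\setminus\{0\}$. For $u\in X$ and $f\in X^*$, $u\otimes f$ is the operator $x\mapsto f(x)u$. A scalar $\nu$ standing where an operator is expected means $\nu I$. For a subspace $E\subset X$ we put $E^\perp=\{f\in X^*: f|_E=0\}$, and $x_0^\perp=\{f\in X^*: f(x_0)=0\}$.

## 1. Local spectral radius at a vector, and the sets it defines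

We use one consequence of the Hahn–Banach theorem constantly. If $e_1,\dots,e_m\in X$ are linearly independent and $u_1,\dots,u_m\in X$ are arbitrary, there is a finite-rank operator with $e_i\mapsto u_i$: choose $f_i\in X^*$ with $f_i(e_j)=\delta_{ij}$ and take $\sum_i u_i\otimes f_i$. I will write such an operator as a list of arrows, for example "$x_0\mapsto y\mapsto 0$".

**Definition 1 (local spectral radius).** For $T\in\mathcal L(X)$ and $x\in X$,
$$\mathrm r_T(x)=\limsup_{n\to\infty}\|T^nx\|^{1/n}.\tag{1}$$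

*Examples.* Let $T=\operatorname{diag}(0,1)$ on $\mathbb C^2$. Then $\mathrm r_T(e_1)=0$ and $\mathrm r_T(e_1+e_2)=1$, so the value depends on the vector. On $\ell^2$ with basis $e_0,e_1,\dots$ let $Te_n=\frac1{n+1}e_{n+1}$. Then $T^ne_0=\frac1{n!}e_n$, so $\mathrm r_T(e_0)=\lim (1/n!)^{1/n}=0$ although no power of $T$ kills $e_0$.

Fix a nonzero vector $x_0\in X$ and a linear subspace $\mathcal A\subset\mathcal L(X)$, not necessarily closed, that contains the identity and all finite-rank operators. The main case is $\mathcal A=\mathcal L(X)$.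

**Definition 2 (the sets $N$ and $K$).**
$$N=\{T\in\mathcal A:\mathrm r_T(x_0)=0\},\qquad K=\{T\in\mathcal A: Tx_0=0\}.$$

Clearly $K\subset N$, $K$ is a linear space, and $N$ is closed under multiplication by scalars. If $T\in N$ and $Tx_0=\lambda x_0$, then $\mathrm r_T(x_0)=|\lambda|$, so $\lambda=0$.

*Example.* In $\mathbb C^2$ with $x_0=e_1$ write $E_{ij}$ for the matrix units. Then $E_{12}\in K$, and $E_{21}\in N\setminus K$ because $E_{21}$ sends $e_1\mapsto e_2\mapsto 0$. But $(E_{12}+E_{21})^2=I$, so $E_{12}+E_{21}\notin N$: the set $N$ is not a linear space.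

**Definition 3 (the spaces $Q$ and $P$).**
$$Q=\{\nu I+x_0\otimes f:\nu\in\mathbb C,\ f\in X^*\},\qquad P=\{x_0\otimes f: f\in x_0^\perp\}.$$

Both are linear subspaces of $\mathcal A$, and $P\subset K\cap Q$.

*Example.* In $\mathbb C^3$ with $x_0=e_1$, $x_0\otimes f$ is the matrix with first row $f$ and zeros below. So $Q$ consists of the matrices that differ from a scalar only in the first row, and $P$ of the matrices whose only nonzero entries are in positions $(1,2)$ and $(1,3)$.

**Definition 4 (cyclic space).** $[T]$ is the closed linear span of $\{T^nx_0:n\ge 0\}$.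

*Example.* If $x_0,y,v$ are independent and $T$ sends $x_0\mapsto y\mapsto v\mapsto 0$, then $[T]=\operatorname{span}(x_0,y,v)$. If $T\in K$, then $[T]=\mathbb Cx_0$. Always $x_0\in[T]$, so $[T]^\perp\subset x_0^\perp$.

**Definition 5 (local resolvent).** For $|z|>\|T\|$,
$$R_T(z)=(z-T)^{-1}x_0=\sum_{n\ge0}z^{-n-1}T^nx_0 .\tag{2}$$

With $w=1/z$ we have $R_T(z)=w\sum_n w^nT^nx_0$. By the Cauchy–Hadamard formula, $\mathrm r_T(x_0)=0$ holds exactly when this power series in $w$ has infinite radius of convergence, that is, when its sum near $w=0$ extends to an entire function. Hence $T\in N$ if and only if $R_T$ extends holomorphically to $\mathbb C\setminus\{0\}$. We keep the symbol $R_T$ for the extension. Note also that $zR_T(z)\to x_0\ne0$ as $z\to\infty$.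

*Example.* For the weighted shift above and $x_0=e_0$, $R_T(z)=\sum_n \frac{1}{n!}z^{-n-1}e_n$, holomorphic off $0$. For $T=I$, $R_T(z)=\frac1{z-1}x_0$, with a pole at $1$.

The last preliminary says that membership in $N$ is plain linear algebra when the cyclic space is finite-dimensional.

**Lemma 1.** Let $T\in N$ and suppose $\dim[T]=d<\infty$. Then $[T]$ is invariant under $T$, $T|_{[T]}$ is nilpotent, and $T^dx_0=0$.

*Proof.* The span of the $T^nx_0$ is finite-dimensional, hence closed, so it equals $[T]$, and it is $T$-invariant. For every $\varepsilon>0$ we have $\|T^nx_0\|\le\varepsilon^n$ for large $n$. So if $u=\sum_j c_jT^jx_0$ is a finite combination, $\|T^nu\|\le \mathrm{const}\cdot\varepsilon^n$ for large $n$, and $\mathrm r_T(u)=0$. An eigenvector $u\in[T]$ with eigenvalue $\lambda$ has $\mathrm r_T(u)=|\lambda|$, so $\lambda=0$. An operator on a $d$-dimensional complex space whose only eigenvalue is $0$ has $d$-th power $0$. $\square$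

## 2. Linear surjections that preserve the set $N$: statements

Let $Y$ be another Banach space, $0\ne y_0\in Y$, and let $N_Y,K_Y,Q_Y,P_Y$ be the sets above formed with $y_0$ and a subspace $\mathcal B\subset\mathcal L(Y)$; the sets for $X$ are then $N_X,K_X,Q_X,P_X$. The paper "Linear Maps Preserving Matrices of Local Spectral Radius Zero at a Fixed Vector" poses the following as an open problem. Let $X,Y$ be infinite-dimensional. Which linear maps $\varphi$ from $\mathcal L(X)$ onto $\mathcal L(Y)$ satisfy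
$$\mathrm r_T(x_0)=0\iff \mathrm r_{\varphi(T)}(y_0)=0\tag{3}$$
for all $T\in\mathcal L(X)$? In words: we are told only that $\varphi$ is linear, onto, and matches the set $N_X$ with the set $N_Y$; we want to know $\varphi$. Neither continuity nor injectivity is assumed.

**Theorem 1.** Let $X,Y$ be infinite-dimensional complex Banach spaces. A linear surjection $\varphi:\mathcal L(X)\to\mathcal L(Y)$ satisfies (3) for all $T\in\mathcal L(X)$ if and only if there are $c\in\mathbb C^*$ and a bounded linear bijection $A:X\to Y$ with $Ax_0=y_0$ such that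
$$\varphi(T)=c\,ATA^{-1}\qquad(T\in\mathcal L(X)).\tag{4}$$
The pair $(c,A)$ is unique. Automatically $\varphi$ is continuous and $\mathrm r_{\varphi(T)}(y_0)=|c|\,\mathrm r_T(x_0)$ for all $T$. No such map exists if $X\not\cong Y$.

**Theorem 2.** Let $\dim X\ge3$ (finite or infinite), $Y\ne0$, and let $\mathcal A\subset\mathcal L(X)$, $\mathcal B\subset\mathcal L(Y)$ be linear subspaces, not necessarily closed, each containing the identity and all finite-rank operators. A linear surjection $\varphi:\mathcal A\to\mathcal B$ satisfies (3) for all $T\in\mathcal A$ if and only if $\varphi(T)=cATA^{-1}$ $(T\in\mathcal A)$ with $c\in\mathbb C^*$, $A:X\to Y$ a bounded linear bijection, $Ax_0=y_0$, and $A\mathcal AA^{-1}=\mathcal B$.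

**Theorem 3.** If $\dim X=2$, the linear surjections $\varphi:\mathcal L(X)\to\mathcal L(Y)$ with (3) for all $T\in\mathcal L(X)$ exist only for $\dim Y=2$, and they are exactly
$$\varphi(T)=cATA^{-1}+\operatorname{tr}(T)\,W,\tag{5}$$
where $c\in\mathbb C^*$, $A:X\to Y$ is a linear bijection with $Ax_0=y_0$, $W\in\mathcal L(Y)$, $Wy_0=0$ and $c+\operatorname{tr}W\ne0$.

**Theorem 1 follows from Theorem 2.** Take $\mathcal A=\mathcal L(X)$, $\mathcal B=\mathcal L(Y)$; the condition $A\mathcal L(X)A^{-1}=\mathcal L(Y)$ is automatic. Formula (4) shows that $\varphi$ is continuous and that $X\cong Y$; the formula for radii is computed in Section 3. For uniqueness, $\varphi(I)=cI$ determines $c$. If $ATA^{-1}=A'TA'^{-1}$ for all $T$, then $D=A'^{-1}A$ commutes with every $u\otimes f$, that is, $f(x)Du=f(Dx)u$; choosing $f(x)=1$ shows that $D$ is the scalar $f(Dx)$. As $Dx_0=A'^{-1}y_0=x_0$, this scalar is $1$ and $A=A'$.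

So the work is in Theorem 2. If you care only about Theorem 1, read $\mathcal A=\mathcal L(X)$ and $\mathcal B=\mathcal L(Y)$ throughout.

## 3. Conjugations qualify, and in dimension two so does something else

**The "if" part of Theorems 1 and 2.** Let $\varphi(T)=cATA^{-1}$ with $Ax_0=y_0$. Then $\varphi(T)^ny_0=c^nAT^nx_0$. Since $\|A^{-1}\|^{-1}\|x\|\le\|Ax\|\le\|A\|\,\|x\|$ and $n$-th roots of constants tend to $1$, we get $\mathrm r_{\varphi(T)}(y_0)=|c|\,\mathrm r_T(x_0)$. So (3) holds, and $\varphi$ maps $\mathcal A$ onto $\mathcal B$ because $A\mathcal AA^{-1}=\mathcal B$.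

**Dimension one.** Here $T$ is a number $t$, $\mathrm r_T(x_0)=|t|$, and for $Y=X$ every nonzero linear map $t\mapsto ct$ qualifies. Nothing happens.

**Dimension two.** Let $\dim X=2$ and $\mathrm{Nil}=\{T\in\mathcal L(X):T^2=0\}$. If $T\in N$, then either $Tx_0\in\mathbb Cx_0$, and then $Tx_0=0$; or $x_0,Tx_0$ is a basis, so $[T]=X$ and $T$ is nilpotent by Lemma 1. Hence
$$N=K\cup\mathrm{Nil}\qquad(\dim X=2).\tag{6}$$
In $\mathbb C^2$ with $x_0=e_1$ consider $\varphi(T)=T+\operatorname{tr}(T)E_{22}$, that is,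
$$\begin{pmatrix}a&b\\ c&d\end{pmatrix}\longmapsto\begin{pmatrix}a&b\\ c&a+2d\end{pmatrix}.$$
This is bijective. The first column is unchanged, so $T\in K\iff\varphi(T)\in K$. The trace is doubled, and $\varphi(T)=T$ when $\operatorname{tr}T=0$, so $T\in\mathrm{Nil}\iff\varphi(T)\in\mathrm{Nil}$. Thus $\varphi$ satisfies (3). But $\varphi(I)=\operatorname{diag}(1,3)$ is not scalar, so $\varphi$ is not of the form (4). Any proof of Theorem 2 must therefore use $\dim X\ge3$, and must, among other things, prove that $\varphi(I)$ is a scalar.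

## 4. Maximal linear subspaces of $N$ do not single out $K$

If $\varphi$ is to be $cATA^{-1}$ with $Ax_0=y_0$, it has to carry $K_X$ to $K_Y$, and one would like to prove this first. Since $\varphi$ is linear and respects $N$, the natural attempt is to describe $K$ by a property that mentions only $N$ and linear structure. The first candidate is maximality among linear subspaces contained in $N$, and $K$ does have this property when $\dim X\ge2$. Indeed let $T\in N\setminus K$ and $z=Tx_0$; then $z\notin\mathbb Cx_0$. Take a finite-rank $k\in K$ with $kz=x_0-Tz$. Then $(T+k)x_0=z$ and $(T+k)z=x_0$, so $\mathrm r_{T+k}(x_0)=1$ and $T+k\notin N$. So no linear subspace of $N$ is strictly larger than $K$.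

The attempt stops here: $K$ is not the only maximal subspace. Take any $T\in N\setminus K$, for instance $T:x_0\mapsto y\mapsto0$ with $x_0,y$ independent. The line $\mathbb CT$ lies in $N$, and by Zorn's lemma (a union of a chain of subspaces of $N$ is again one) it lies in a maximal linear subspace of $N$, different from $K$. So a priori $\varphi(K_X)$ might be such an exotic subspace. In dimension two a dimension count removes this doubt (Section 12); in infinite dimensions there is nothing to count.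

What works is to look not at subspaces inside $N$, but at what sums fail to reach. Once $\varphi$ is known to be bijective, it carries $K_X+N_X$ to $\varphi(K_X)+N_Y$ and $N_X+N_X$ to $N_Y+N_Y$. We shall see that $K+N$ misses only $\mathbb C^*I+K$, and that everything missed by $N+N$ lies in the small space $Q$. That some operators really are missed by $N+N$ is where complex analysis enters, through rank-one perturbations in the direction $x_0$. The next three sections prepare this.

## 5. Rank-one perturbations in the direction $x_0$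

Let $\mathcal A$ be as in Section 1 and $\dim X\ge2$. For $S\in\mathcal L(X)$ and $F=x_0\otimes f$ we have, for large $|z|$,
$$R_{S+F}=\frac{R_S}{1-f(R_S)}.\tag{7}$$
Indeed $(z-S-F)R_S(z)=x_0-f(R_S(z))x_0=(1-f(R_S(z)))x_0$, and for large $|z|$ the operator $z-S-F$ is invertible and $|f(R_S(z))|<1$.

The next lemma shows that such perturbations detect the annihilator of the cyclic space.

**Lemma 2.** Let $T\in N$, $f\in X^*$. Then $T+\lambda\,x_0\otimes f\in N$ for all $\lambda\in\mathbb C$ if and only if $f\in[T]^\perp$, that is, $f(T^nx_0)=0$ for all $n\ge0$.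

*Proof.* Put $F=x_0\otimes f$ and $h=f(R_T)=\sum_n f(T^nx_0)z^{-n-1}$, which is holomorphic on $\mathbb C\setminus\{0\}$ because $T\in N$. The condition on $f$ says $h\equiv0$.

If $h\equiv0$, then (7) gives $R_{T+\lambda F}=R_T$ near $\infty$, so $R_{T+\lambda F}$ extends to $\mathbb C\setminus\{0\}$ and $T+\lambda F\in N$.

Conversely suppose $h(z_1)\ne0$ for some $z_1\neq 0$, and put $\lambda=1/h(z_1)$. If $T+\lambda F$ were in $N$, then $(1-\lambda h)R_{T+\lambda F}=R_T$, which holds near $\infty$ by (7), would hold on $\mathbb C\setminus\{0\}$ by the identity theorem. At $z_1$ the left side is $0$, so $R_T(z_1)=0$ and $h(z_1)=f(R_T(z_1))=0$, a contradiction. $\square$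

## 6. Which operators are sums of two elements of $N$

First an obstruction: an operator $\nu+x_0\otimes f$ can be such a sum only if $f(x_0)$ takes special values.

**Lemma 3.** Let $\nu\ne0$ and $f\in X^*$. If $\nu+x_0\otimes f\in N+N$, then $f(x_0)=-m\nu$ for some integer $m\ge1$. In particular $\nu+x_0\otimes f\notin N+N$ if $f(x_0)=0$.

*Proof.* Let $F=x_0\otimes f$ and $\nu+F=l+n$ with $l,n\in N$. Then $l-F-\nu=-n\in N$. Since $z-(l-F)=(z-\nu)-(-n)$, we have $R_{l-F}(z)=R_{-n}(z-\nu)$ for large $|z|$. So $R_{l-F}$ extends to a holomorphic function $G$ on $\mathbb C\setminus\{\nu\}$, whereas $R_l$ is holomorphic on $\mathbb C\setminus\{0\}$. We now compare the two.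

Put $h=f(R_l)$, holomorphic on $\mathbb C\setminus\{0\}$ with $h(\infty)=0$. By (7) with $-f$ in place of $f$, $G=R_l/(1+h)$ near $\infty$. Applying $f$ gives $f(G)=h/(1+h)$, that is, $1-f(G)=1/(1+h)$ near $\infty$. By the identity theorem,
$$(1+h)(1-f(G))=1\qquad\text{on }\mathbb C\setminus\{0,\nu\}.\tag{8}$$

We read off $1+h$ from (8). The function $1-f(G)$ is holomorphic at $0$ (as $\nu\ne0$) and not identically zero, so $1+h=1/(1-f(G))$ is meromorphic at $0$, and it does not have a zero there. Also $1+h$ is holomorphic on $\mathbb C\setminus\{0\}$ and tends to $1$ at $\infty$. So $1+h$ is rational with at most one pole, at $0$: $1+h=q(z)/z^m$ with $m\ge0$ and $q$ a monic polynomial of degree $m$, and $q(0)\ne0$. By (8), $1+h$ has no zero in $\mathbb C\setminus\{0,\nu\}$. Hence $\nu$ is the only possible root of $q$, so $q(z)=(z-\nu)^m$ and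
$$1+h(z)=\Bigl(1-\frac{\nu}{z}\Bigr)^m .$$

If $m=0$, then $h\equiv0$ and $G=R_l$ near $\infty$, hence on $\mathbb C\setminus\{0,\nu\}$. As $R_l$ is holomorphic off $0$ and $G$ is holomorphic off $\nu$, together they define an entire function that vanishes at $\infty$. By Liouville's theorem it is $0$, contradicting $zR_l(z)\to x_0\ne0$. So $m\ge1$. The coefficient of $1/z$ in $h$ is $f(x_0)$, and in $(1-\nu/z)^m$ it is $-m\nu$. $\square$

The value $m=1$ does occur: $f(x_0)=-\nu$ means $(\nu+x_0\otimes f)x_0=0$, so the operator is in $K$. We shall need that $m=2$ occurs too.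

**Lemma 4.** If $\nu\ne0$ and $f(x_0)=-2\nu$, then $T=\nu+x_0\otimes f\in N+N$.

*Proof.* As $\dim X\ge2$, there is $0\ne y\in\ker f$. Since $f(x_0)\ne0$, the vectors $x_0,y$ are independent, and $Tx_0=-\nu x_0$, $Ty=\nu y$. Let $l$ be of finite rank, leaving $\operatorname{span}(x_0,y)$ invariant; the matrices of $l$ and of $T-l$ on it are to be
$$l:\ \begin{pmatrix}-\nu/2&-\nu^2/4\\ 1&\nu/2\end{pmatrix},\qquad T-l:\ \begin{pmatrix}-\nu/2&\nu^2/4\\ -1&\nu/2\end{pmatrix}.$$
Both have trace $0$ and determinant $-\nu^2/4+\nu^2/4=0$, so both have square zero. Hence $l^2x_0=(T-l)^2x_0=0$ and $l,T-l\in N$. $\square$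

Conversely, almost everything is a sum.

**Lemma 5.** (i) $\mathcal A\setminus(K+N)=\mathbb C^*I+K$. (ii) $\mathcal A\setminus Q\subset N+N$.

*Proof of (i).* Let $T\in\mathcal A$. If $y=Tx_0\notin\mathbb Cx_0$, take a finite-rank $k$ with $kx_0=0$, $ky=Ty$. Then $T-k$ sends $x_0\mapsto y\mapsto0$, so $T-k\in N$ and $T\in K+N$. If $Tx_0=0$, then $T\in K$. If $Tx_0=\lambda x_0$ with $\lambda\ne0$, then $(T-k)x_0=\lambda x_0$ for every $k\in K$, so $T-k\notin N$ and $T\notin K+N$. The operators in the last class are exactly $\mathbb C^*I+K$.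

*Proof of (ii).* Let $T\in\mathcal A\setminus Q$. Since $K+N\subset N+N$, by (i) we may assume $Tx_0=\lambda x_0$ with $\lambda\ne0$.

There is $v$ with $x_0,v,Tv$ independent. Otherwise $Tv\in\operatorname{span}(x_0,v)$ for every $v\notin\mathbb Cx_0$, so the operator induced by $T$ on $X/\mathbb Cx_0$ has every nonzero vector as an eigenvector. Such an operator is a scalar $\nu$. Then $T-\nu$ has range in $\mathbb Cx_0$, so $T-\nu=x_0\otimes f$ with $f\in X^*$ and $T\in Q$, a contradiction.

We look for $l\in N$ that sends $x_0\mapsto v\mapsto 0$ and whose value at $Tv$ is chosen so that $n=T-l$ satisfies $n^3x_0=0$. Let $l$ be of finite rank with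
$$x_0\mapsto v,\qquad v\mapsto0,\qquad Tv\mapsto T^2v-(\lambda^3x_0-\lambda^2v-\lambda Tv).$$
Then $l\in N$, and
$$nx_0=\lambda x_0-v,\qquad nv=Tv,\qquad n(Tv)=\lambda^3x_0-\lambda^2v-\lambda Tv .$$
So $n^2x_0=\lambda(\lambda x_0-v)-Tv=\lambda^2x_0-\lambda v-Tv$, and
$$n^3x_0=\lambda^2(\lambda x_0-v)-\lambda Tv-n(Tv)=\lambda^3x_0-\lambda^2v-\lambda Tv-n(Tv)=0 .$$
Thus $n\in N$ and $T=l+n\in N+N$. $\square$

## 7. Injectivity, and the symmetry between $X$ and $Y$

To transport complements of sums we need $\varphi$ to be a bijection.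

**Lemma 6.** Let $\dim X\ge2$. If $\varphi:\mathcal A\to\mathcal B$ is linear and satisfies (3) on $\mathcal A$, then $\varphi$ is injective.

*Proof.* Let $\varphi(T)=0$. Then $T\in N$, and for $S\in N$ we have $\varphi(S+T)=\varphi(S)\in N_Y$, so $S+T\in N$. We test this against suitable $S$.

Put $z=Tx_0$. If $z\ne0$, then $z\notin\mathbb Cx_0$ since $T\in N$. Take $S$ of finite rank with $Sx_0=0$, $Sz=x_0-Tz$. Then $S\in N$, but $S+T$ sends $x_0\mapsto z\mapsto x_0$, so $\mathrm r_{S+T}(x_0)=1$, a contradiction. Hence $Tx_0=0$.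

Suppose $z=Ty\ne0$ for some $y$. Then $y\notin\mathbb Cx_0$. If $z\notin\operatorname{span}(x_0,y)$, take $S$ of finite rank with $x_0\mapsto y\mapsto0$ and $z\mapsto x_0-Tz$. Then $S\in N$, but $S+T$ sends $x_0\mapsto y\mapsto z\mapsto x_0$, so $(S+T)^3x_0=x_0$, a contradiction. If $z\in\operatorname{span}(x_0,y)$, take $S:x_0\mapsto y\mapsto0$. Then $S\in N$, so $S+T\in N$. As $S+T$ sends $x_0\mapsto y\mapsto z$, its cyclic space is $\operatorname{span}(x_0,y)$, and Lemma 1 gives $0=(S+T)^2x_0=z$, a contradiction. Hence $T=0$. $\square$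

From now on, up to the end of Section 11, $\varphi:\mathcal A\to\mathcal B$ is a linear surjection as in Theorem 2 with (3). It is a bijection and $\varphi(N_X)=N_Y$.

If $\dim X=n<\infty$, then $\mathcal A=\mathcal L(X)$ and $\dim\mathcal B=n^2$. As $\mathcal B$ contains all finite-rank operators, $\dim Y<\infty$, so $\mathcal B=\mathcal L(Y)$ and $\dim Y=n\ge3$. If $\dim X=\infty$, then $\mathcal A$, hence $\mathcal B$, is infinite-dimensional, and $\dim Y=\infty$. In both cases $\dim Y\ge3$, all lemmas apply to $Y$, and $\varphi^{-1}$ satisfies the same hypotheses as $\varphi$.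

## 8. $\varphi$ preserves $K$, $P$ and dimensions of cyclic spaces

**Step A: $\varphi(K_X)=K_Y$ and $\varphi(I)\in\mathbb C^*I+K_Y$.** This settles the point where Section 4 got stuck. Put $L=\varphi(K_X)$, a linear subspace of $N_Y$. Applying $\varphi$ to Lemma 5(i) gives
$$\mathcal B\setminus(L+N_Y)=\mathbb C^*\varphi(I)+L.\tag{9}$$
Let $g\in y_0^\perp$. By Lemma 3, $I+y_0\otimes g\notin N_Y+N_Y$, and $L+N_Y\subset N_Y+N_Y$. So by (9), $I+y_0\otimes g\in\mathbb C^*\varphi(I)+L$. With $g=0$ this says $I\in\mathbb C^*\varphi(I)+L$. Hence $\varphi(I)\in\mathbb C^*I+L$ and $\mathbb C^*\varphi(I)+L=\mathbb C^*I+L$.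

So for every $g\in y_0^\perp$ we can write $I+y_0\otimes g=c'I+l$ with $c'\in\mathbb C^*$ and $l\in L$. Evaluating at $y_0$, $ly_0=(1-c')y_0$. Since $l\in N_Y$, $c'=1$. Thus $y_0\otimes g=l\in L$ for all $g\in y_0^\perp$.

Now let $l_0\in L$. Then $l_0+\lambda\,y_0\otimes g\in L\subset N_Y$ for all $\lambda\in\mathbb C$, so Lemma 2 gives $g(l_0y_0)=0$. This holds for all $g\in y_0^\perp$, so $l_0y_0\in\mathbb Cy_0$ by Hahn–Banach, and $l_0\in N_Y$ forces $l_0y_0=0$. Therefore $\varphi(K_X)\subset K_Y$. The same argument for $\varphi^{-1}$ gives $\varphi^{-1}(K_Y)\subset K_X$, so equality holds. And $\varphi(I)\in\mathbb C^*I+L=\mathbb C^*I+K_Y$.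

**Normalization.** By Step A, $\varphi(I)y_0=cy_0$ with $c\ne0$. Replace $\varphi$ by $c^{-1}\varphi$, which still maps $\mathcal A$ onto $\mathcal B$ and satisfies (3). So from now on $\varphi(I)y_0=y_0$, i.e. $\varphi(I)-I\in K_Y$. Applying $\varphi^{-1}$, $I-\varphi^{-1}(I)\in K_X$, so $\varphi^{-1}$ is normalized as well.

**Step B: $\varphi(P_X)=P_Y$ and $\varphi(I)\in Q_Y$.** Here we use $N+N$ to recognize the rank-one operators $x_0\otimes f$ with $f(x_0)=0$. Let $p\in P_X$. For every $s\in\mathbb C$, $I+sp\notin N_X+N_X$ by Lemma 3, so $\varphi(I)+s\varphi(p)\notin N_Y+N_Y$, and by Lemma 5(ii) it lies in $Q_Y$. As $Q_Y$ is a linear space, both $\varphi(I)$ and $\varphi(p)$ are in it: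
$$\varphi(I)=\nu+y_0\otimes g_1,\qquad \varphi(p)=a+y_0\otimes g .$$
From $\varphi(I)y_0=y_0$ we get $g_1(y_0)=1-\nu$. From $p\in K_X$ and Step A, $\varphi(p)y_0=0$, so $g(y_0)=-a$.

We must show $a=0$. If $a\ne0$, choose $s$ with $\nu+sa=-1$. Then $\varphi(I)+s\varphi(p)=-1+y_0\otimes(g_1+sg)$ with
$$(g_1+sg)(y_0)=1-(\nu+sa)=2=-2\cdot(-1).$$
By Lemma 4 this operator is in $N_Y+N_Y$, a contradiction. So $a=0$, $g(y_0)=0$ and $\varphi(p)=y_0\otimes g\in P_Y$. The same argument for $\varphi^{-1}$ gives $\varphi(P_X)=P_Y$.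

Consequently there is a linear bijection $\theta:x_0^\perp\to y_0^\perp$ with
$$\varphi(x_0\otimes f)=y_0\otimes\theta(f)\qquad(f\in x_0^\perp).\tag{10}$$

**Step C: $\varphi$ preserves the dimension of cyclic spaces.** Let $T\in N_X$ and $f\in x_0^\perp$. By Lemma 2, $f\in[T]^\perp$ if and only if $T+\lambda\,x_0\otimes f\in N_X$ for all $\lambda$. By (10) this means $\varphi(T)+\lambda\,y_0\otimes\theta(f)\in N_Y$ for all $\lambda$, that is, $\theta(f)\in[\varphi(T)]^\perp$. As $[T]^\perp\subset x_0^\perp$ and $[\varphi(T)]^\perp\subset y_0^\perp$,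
$$\theta([T]^\perp)=[\varphi(T)]^\perp\qquad(T\in N_X).\tag{11}$$
For a closed subspace $M\subset Y$, restriction of functionals gives $Y^*/M^\perp\cong M^*$. So if $\dim[T]=d<\infty$, then $[T]^\perp$ has codimension $d$ in $X^*$, hence $d-1$ in $x_0^\perp$. By (11), $[\varphi(T)]^\perp$ has codimension $d-1$ in $y_0^\perp$, hence $d$ in $Y^*$. Therefore
$$\dim[\varphi(T)]=\dim[T]=d,\qquad \varphi(T)^dy_0=0,\tag{12}$$
the last equality by Lemma 1.

## 9. Two candidates for the conjugating operator

If $\varphi(T)=ATA^{-1}$ with $Ax_0=y_0$, then $\varphi(T)y_0=A(Tx_0)$ and $\varphi(k)A=Ak$ for $k\in K_X$. Each of these relations could be used to define $A$. We carry out both constructions, get two maps $B$ and $C$, and later show that they coincide.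

**Step D: the map $B$.** The linear map $\mathcal A\to X$, $T\mapsto Tx_0$, is onto with kernel $K_X$. The linear map $\mathcal A\to Y$, $T\mapsto\varphi(T)y_0$, is onto with kernel $\varphi^{-1}(K_Y)=K_X$. Hence there is a linear bijection $B:X\to Y$ with
$$\varphi(T)y_0=B(Tx_0)\quad(T\in\mathcal A),\qquad Bx_0=y_0,\tag{13}$$
the second equality from $T=I$.

**Step E: there is a linear bijection $C:X\to Y$ with**
$$\varphi(k)B=Ck\qquad(k\in K_X).\tag{14}$$
The input is (12) with $d=2$. Let $y\notin\mathbb Cx_0$. If $T\in\mathcal A$ satisfies $Tx_0=y$, $Ty=0$, then $T\in N_X$ and $\dim[T]=2$, so $0=\varphi(T)^2y_0=\varphi(T)By$.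

Now let $k\in K_X$ with $ky=0$. Let $T_0$ be of finite rank with $x_0\mapsto y\mapsto0$. Both $T_0$ and $T_0+k$ send $x_0\mapsto y\mapsto0$, so $\varphi(T_0)By=0=\varphi(T_0+k)By$, and therefore $\varphi(k)By=0$. So $\varphi(k)By$ depends only on $ky$. As $k\mapsto ky$ maps $K_X$ onto $X$, there is a linear map $C_y:X\to Y$ with $\varphi(k)By=C_y(ky)$ for $k\in K_X$.

*$C_y$ does not depend on $y$.* Let $x_0,y_1,y_2$ be independent and $u\in X$. Take $k\in K_X$ with $ky_1=u$, $ky_2=0$. Then
$$C_{y_1+y_2}u=C_{y_1+y_2}\bigl(k(y_1+y_2)\bigr)=\varphi(k)By_1+\varphi(k)By_2=C_{y_1}u+C_{y_2}0=C_{y_1}u .$$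
By symmetry $C_{y_1+y_2}=C_{y_2}$, so $C_{y_1}=C_{y_2}$. If $y_1,y_2\notin\mathbb Cx_0$ are dependent modulo $x_0$, then $\operatorname{span}(x_0,y_1)=\operatorname{span}(x_0,y_2)$. As $\dim X\ge3$ there is $y_3$ outside this plane, and $C_{y_1}=C_{y_3}=C_{y_2}$. Call the common map $C$. Then $\varphi(k)By=Cky$ for $y\notin\mathbb Cx_0$; for $y\in\mathbb Cx_0$ both sides are $0$, because $\varphi(k)\in K_Y$. This is (14).

*$C$ is onto.* Let $v\in Y$ and $y\notin\mathbb Cx_0$. Then $By\notin\mathbb Cy_0$, so there is $k'\in K_Y$ with $k'By=v$. By Step A, $k'=\varphi(k)$ with $k\in K_X$, and $v=\varphi(k)By=C(ky)$.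

*$C$ is injective.* If $Cu=0$ and $u\ne0$, take $0\ne f\in x_0^\perp$ and $k=u\otimes f\in K_X$. Then $\varphi(k)B=Ck=0$, so $\varphi(k)=0$ because $B$ is onto, and $k=0$ by injectivity of $\varphi$, a contradiction.

**Step F: a quadratic identity for all of $\mathcal A$.** Relation (14) concerns $K_X$ only; we extend it. For $T,S\in\mathcal A$, writing $TSx_0$ for the vector $T(Sx_0)$ (no product in $\mathcal A$ is needed), we claim
$$\varphi(T)BTx_0=CT^2x_0,\tag{15}$$
$$\varphi(T)BSx_0+\varphi(S)BTx_0=C(TSx_0+STx_0).\tag{16}$$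
First let $y=Tx_0\notin\mathbb Cx_0$. Let $T_0$ be of finite rank with $x_0\mapsto y\mapsto0$ and $k=T-T_0\in K_X$. As in Step E, $\varphi(T_0)By=0$, so
$$\varphi(T)By=\varphi(k)By=C(ky)=C(Ty),$$
which is (15). For arbitrary $T$, pick $S\in\mathcal A$ with $Sx_0\notin\mathbb Cx_0$. Then $(T+tS)x_0\notin\mathbb Cx_0$ for all $t\in\mathbb C$ with at most one exception. Both sides of (15) for $T+tS$ are polynomials in $t$ with coefficients in $Y$ that agree for infinitely many $t$; hence they agree at $t=0$. Finally (16) is (15) for $T+S$ minus (15) for $T$ and for $S$.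

*Consequences.* Equation (15) with $T=I$ gives $Cx_0=\varphi(I)Bx_0=\varphi(I)y_0=y_0$. Equation (16) with $T=I$ reads $\varphi(I)BSx_0+\varphi(S)y_0=2CSx_0$; here $\varphi(S)y_0=BSx_0$, and $Sx_0$ is an arbitrary vector of $X$. So
$$Cx_0=y_0,\qquad (I+\varphi(I))B=2C.\tag{17}$$
For $f\in x_0^\perp$, (14) with $k=x_0\otimes f$ and (10) give $\theta(f)(Bu)\,y_0=f(u)Cx_0=f(u)y_0$ for all $u$, i.e.
$$\theta(f)=f\circ B^{-1}\qquad(f\in x_0^\perp).\tag{18}$$

## 10. Boundedness of $C$, and reduction to $Y=X$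

So far $B$ and $C$ are only linear.

**Step G: $C$ is bounded.** By (18), $f\circ B^{-1}$ is continuous whenever $f\in x_0^\perp$; we extract continuity modulo $x_0$, and (14) then does the rest. Let $\pi_X:X\to X/\mathbb Cx_0$ and $\pi_Y:Y\to Y/\mathbb Cy_0$ be the quotient maps, and recall $(X/\mathbb Cx_0)^*=x_0^\perp$. The map $\pi_XB^{-1}:Y\to X/\mathbb Cx_0$ has closed graph: if $y_n\to0$ and $\pi_XB^{-1}y_n\to w$, then for every $f\in x_0^\perp$, with induced functional $\bar f$ on $X/\mathbb Cx_0$, $\bar f(w)=\lim f(B^{-1}y_n)=\lim\theta(f)(y_n)=0$, so $w=0$. By the closed graph theorem $\pi_XB^{-1}$ is continuous. It is onto with kernel $B(\mathbb Cx_0)=\mathbb Cy_0$, so it induces a continuous bijection $J:Y/\mathbb Cy_0\to X/\mathbb Cx_0$ with $J\pi_Y=\pi_XB^{-1}$. By the inverse mapping theorem $\bar B=J^{-1}$ is continuous, and $\pi_YB=\bar B\pi_X$.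

Let $e\in X^*$ with $e(x_0)=1$, and $k=I-x_0\otimes e\in K_X$. Since $\varphi(k)y_0=0$, $\varphi(k)=\psi\pi_Y$ with $\psi:Y/\mathbb Cy_0\to Y$ bounded. By (14),
$$Ck=\varphi(k)B=\psi\pi_YB=\psi\bar B\pi_X,$$
which is bounded. As $u=ku+e(u)x_0$, $C=Ck+(Cx_0)\otimes e$ is bounded. Being bijective, $C$ is an isomorphism of Banach spaces, with $Cx_0=y_0$.

**Step H: reduction.** Put $\Phi(T)=C^{-1}\varphi(T)C$, a linear bijection of $\mathcal A$ onto $C^{-1}\mathcal BC\subset\mathcal L(X)$; this subspace contains $I$ and all finite-rank operators. By the computation of Section 3 with $C^{-1}$ in place of $A$ (note $C^{-1}y_0=x_0$), $\mathrm r_{\Phi(T)}(x_0)=\mathrm r_{\varphi(T)}(y_0)$. So $\Phi$ satisfies all hypotheses with $Y=X$, $y_0=x_0$, it is normalized, $\Phi(I)x_0=x_0$, and Steps A–F apply to it. Its two maps are found from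
$$\Phi(T)x_0=C^{-1}\varphi(T)y_0=C^{-1}B(Tx_0),\qquad \Phi(k)\,C^{-1}B=C^{-1}\varphi(k)B=k\quad(k\in K).$$
So "$B$" becomes $C^{-1}B$ and "$C$" becomes $I$. From here on $B$ denotes $C^{-1}B:X\to X$, and $N$, $K$ refer to $\mathcal A$. We have, for $T,S\in\mathcal A$ and $k\in K$,
$$\Phi(T)x_0=BTx_0,\qquad Bx_0=x_0,\qquad \Phi(k)B=k,\qquad (I+\Phi(I))B=2I,\tag{19}$$
$$\Phi(T)BSx_0+\Phi(S)BTx_0=TSx_0+STx_0,\tag{20}$$
and (11), (12), (18) hold for $\Phi$. It remains to show $\Phi(T)=T$ for all $T\in\mathcal A$.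

## 11. The antisymmetric defect vanishes

**Step I: the shape of $B$.** By Step B, $\Phi(I)=\nu+x_0\otimes g_1$. So $(I+\Phi(I))B=2I$ says $(1+\nu)Bu=2u-g_1(Bu)x_0$ for all $u$. If $\nu=-1$, every $u$ would be in $\mathbb Cx_0$, which is false. Hence
$$Bu=\kappa u+g(u)x_0,\qquad\kappa=\frac2{1+\nu}\ne0,\tag{21}$$
with $g$ a linear functional on $X$ (possibly unbounded; we do not need more).

**Step J: the defect $M$.** We measure how far $\Phi(S)B$ is from $S$. For $S\in\mathcal A$, $v\in X$, the vector $Sv-\Phi(S)Bv$ is linear in $S$ and in $v$, and vanishes for $S\in K$ by (19). So it depends only on $Sx_0$ and $v$, and as $S\mapsto Sx_0$ maps $\mathcal A$ onto $X$, there is a bilinear $M:X\times X\to X$ with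
$$Sv-\Phi(S)Bv=M(Sx_0,v).$$
Identity (20) says $M(Tx_0,Sx_0)+M(Sx_0,Tx_0)=0$, so $M(a,b)=-M(b,a)$ for all $a,b\in X$; in particular $M(a,a)=0$. Thus
$$\Phi(T)Bv=Tv+M(v,Tx_0)\qquad(T\in\mathcal A,\ v\in X).\tag{22}$$

**Step K: if $x_0,y,v$ are independent, then $M(v,y)=0$.** We test $\Phi$ on one operator with a three-dimensional cyclic space; nilpotency then gives a trace condition and a determinant condition. Let $E=\operatorname{span}(x_0,y,v)$ and let $T$ be of finite rank with $x_0\mapsto y\mapsto v\mapsto0$. Then $T\in N$ and $[T]=E$.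

*The space $E$ is also the cyclic space of $\Phi(T)$.* By (21) $BE\subset E$, and $B$ is injective, so $BE=E$ and $B^{-1}E=E$. By (11) and (18), $[\Phi(T)]^\perp=\{f\circ B^{-1}:f\in E^\perp\}$, and each $f\circ B^{-1}$ with $f\in E^\perp$ vanishes on $E$. So $[\Phi(T)]^\perp\subset E^\perp$, and by Hahn–Banach $E\subset[\Phi(T)]$. By (12), $\dim[\Phi(T)]=3$. Hence $[\Phi(T)]=E$, and by Lemma 1 $\Phi(T)E\subset E$ and $\Phi(T)|_E$ is nilpotent.

*The trace.* By (19), (21) and (22),
$$\Phi(T)x_0=By=\kappa y+g(y)x_0,\qquad \Phi(T)By=v+M(y,y)=v,\qquad \Phi(T)Bv=M(v,y).\tag{23}$$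
The last vector lies in $E$; write $M(v,y)=\omega x_0+\beta y+\alpha v$. Since $y=\kappa^{-1}(By-g(y)x_0)$ and $v=\kappa^{-1}(Bv-g(v)x_0)$, we get
$$\Phi(T)y=\kappa^{-1}\bigl(v-g(y)\kappa y-g(y)^2x_0\bigr),\qquad \Phi(T)v=\kappa^{-1}\bigl(M(v,y)-g(v)(\kappa y+g(y)x_0)\bigr).$$
In the basis $x_0,y,v$ the diagonal entries of $\Phi(T)|_E$ are $g(y)$, $-g(y)$ and $\alpha/\kappa$. The trace of a nilpotent operator is $0$, so $\alpha=0$ and $M(v,y)\in\operatorname{span}(x_0,y)$. This holds for every independent triple, so interchanging $y$ and $v$ gives $M(y,v)\in\operatorname{span}(x_0,v)$, and $M(v,y)=-M(y,v)$ lies there too. Hence $M(v,y)=\omega x_0$.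

*The determinant.* $\Phi(T)|_E$ is nilpotent, so $\Phi(T)B|_E:E\to E$ is singular. By (23) and $Bx_0=x_0$ it maps the basis $x_0,y,v$ to $\kappa y+g(y)x_0,\ v,\ \omega x_0$, so its determinant is
$$\det\begin{pmatrix}g(y)&0&\omega\\ \kappa&0&0\\ 0&1&0\end{pmatrix}=\kappa\omega .$$
As $\kappa\ne0$, $\omega=0$, and $M(v,y)=0$.

**Step L: $M=0$, $B=I$, $\Phi(T)=T$.** We remove the independence assumption. Let $y\notin\mathbb Cx_0$. As $\dim X\ge3$, pick $v$ with $x_0,y,v$ independent; then $x_0,y,x_0+v$ are independent too, and Step K gives $M(x_0,y)=M(x_0+v,y)-M(v,y)=0$. Also $M(x_0,x_0)=0$, so $M(x_0,\cdot)=0$, and $M(\cdot,x_0)=0$ by antisymmetry. If $v,y$ are dependent modulo $x_0$, then $v=ty+sx_0$ or $y=tv+sx_0$ for some scalars $t,s$, and $M(v,y)=0$ in either case. Together with Step K, $M=0$.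

Now (22) reads $\Phi(T)B=T$. At $x_0$: $Tx_0=\Phi(T)Bx_0=\Phi(T)x_0=BTx_0$ for all $T\in\mathcal A$. Since $Tx_0$ is arbitrary, $B=I$, and $\Phi(T)=T$.

**End of the proof of Theorem 2.** Undoing Step H, the normalized map is $T\mapsto CTC^{-1}$. Undoing the normalization, the original map is $\varphi(T)=c\,CTC^{-1}$ with $c\ne0$, $C$ a bounded linear bijection and $Cx_0=y_0$. Since $\varphi$ is onto $\mathcal B$ and $c\neq 0$, $C\mathcal AC^{-1}=\mathcal B$. With Section 3, this proves Theorem 2 and hence Theorem 1. $\blacksquare$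

In dimension two there is no independent triple $x_0,y,v$, so Step K says nothing. Theorem 3 describes exactly what can then happen.

## 12. Dimension two: the extra term $\operatorname{tr}(T)\,W$

We prove Theorem 3. Recall (6): $N=K\cup\mathrm{Nil}$.

**Sufficiency.** Let $\dim Y=2$ and let $\varphi$ be as in (5). Then $\operatorname{tr}\varphi(T)=(c+\operatorname{tr}W)\operatorname{tr}T$. If $\varphi(T)=0$, then $\operatorname{tr}T=0$ because $c+\operatorname{tr}W\ne0$, so $cATA^{-1}=0$ and $T=0$. Thus $\varphi$ is injective, hence bijective, both spaces having dimension $4$. For (3): if $\operatorname{tr}T=0$, then $\varphi(T)=cATA^{-1}$ and Section 3 applies. If $\operatorname{tr}T\ne0$, then $\operatorname{tr}\varphi(T)\ne0$ and neither operator is nilpotent. By (6), $T\in N_X\iff Tx_0=0$ and $\varphi(T)\in N_Y\iff\varphi(T)y_0=0$. As $\varphi(T)y_0=cATx_0+\operatorname{tr}(T)Wy_0=cATx_0$, the two conditions are equivalent.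

**Necessity, reduction to $Y=X$.** Let $\varphi:\mathcal L(X)\to\mathcal L(Y)$ be a linear surjection with (3). By Lemma 6 it is bijective, so $\dim\mathcal L(Y)=4$ and $\dim Y=2$. Choose a linear bijection $J:X\to Y$ with $Jx_0=y_0$ and replace $\varphi$ by $J^{-1}\varphi(\cdot)J$, which satisfies $\varphi(N)=N$. If the new map is $cA_0TA_0^{-1}+\operatorname{tr}(T)W_0$ with $A_0x_0=x_0$, $W_0x_0=0$, then the original one is (5) with $A=JA_0$ and $W=JW_0J^{-1}$; here $Ax_0=y_0$, $Wy_0=0$ and $\operatorname{tr}W=\operatorname{tr}W_0$. So let $Y=X$, $y_0=x_0$. Choose a basis $e_1=x_0,e_2$, and put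
$$E=\begin{pmatrix}0&1\\0&0\end{pmatrix},\quad F=\begin{pmatrix}0&0\\1&0\end{pmatrix},\quad H=\begin{pmatrix}1&0\\0&-1\end{pmatrix},\quad xE+yF+zH=\begin{pmatrix}z&x\\y&-z\end{pmatrix}.$$
These three span the space $\mathfrak{sl}(X)$ of trace-zero operators, and $\mathrm{Nil}=\{xE+yF+zH: z^2+xy=0\}$. $K$ consists of the matrices with first column zero, so $\dim K=2$ and $K\cap\mathrm{Nil}=\mathbb CE$.

**Necessity, $\varphi(K)=K$.** Here the dimension count works. *$\mathrm{Nil}$ contains no two-dimensional subspace:* if $S\ne0$ and $T$ lie in a subspace of $\mathrm{Nil}$, then $(S+T)^2=0$ gives $ST+TS=0$, so $\operatorname{tr}(ST)=0$. After a change of basis $S=E$; write $T=xE+yF+zH$ in the new basis. Then $0=\operatorname{tr}(ET)=y$, and $z^2+xy=0$ gives $z=0$, so $T=xE$ is a multiple of $S$. *A two-dimensional subspace $V\subset K\cup\mathrm{Nil}$ equals $K$:* otherwise $V\cap K$ is a proper subspace of $V$, so $V\setminus K$ is dense in $V$; it lies in the closed set $\mathrm{Nil}$, so $V\subset\mathrm{Nil}$,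 which is impossible. Now $\varphi(K)$ is a two-dimensional subspace of $\varphi(N)=N$, so $\varphi(K)=K$.

**Necessity, $\varphi(\mathrm{Nil})=\mathrm{Nil}$.** Since $N\setminus K=\mathrm{Nil}\setminus K$, $\varphi(\mathrm{Nil}\setminus K)=\mathrm{Nil}\setminus K$. The closure of $\mathrm{Nil}\setminus K$ is $\mathrm{Nil}$: for $b\ne0$, $bE$ is the limit of $bE-\frac{a^2}{b}F+aH$ as $a\to0$, $a\ne0$, and $0$ is the limit of $aF$. As $\varphi$ is a homeomorphism, $\varphi(\mathrm{Nil})=\mathrm{Nil}$. Hence also $\varphi(\mathbb CE)=\varphi(K\cap\mathrm{Nil})=\mathbb CE$. And $\varphi(\mathfrak{sl}(X))=\mathfrak{sl}(X)$, because $\mathfrak{sl}(X)$ is spanned by the nilpotents $E$, $F$ and $E-F+H$.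

**Necessity, $\varphi$ on $\mathfrak{sl}(X)$.** We show that $\varphi(T)=cATA^{-1}$ there, with $c\in\mathbb C^*$ and $Ax_0=x_0$, by composing with conjugations until $E$ and $F$ are fixed. Since $\varphi(F)\in\mathrm{Nil}\setminus\mathbb CE$, we have $\varphi(F)\notin K$, so $u=\varphi(F)x_0\ne0$, while $\varphi(F)u=0$. Thus $x_0,u$ is a basis. Let $A_1$ send $x_0\mapsto x_0$, $e_2\mapsto u$, and put $\psi_1(T)=A_1^{-1}\varphi(T)A_1$. Then $\psi_1(F)$ sends $e_1\mapsto e_2\mapsto0$, so $\psi_1(F)=F$. And $\psi_1(E)$ is a nonzero nilpotent that kills $x_0$, so $\psi_1(E)=\alpha E$ with $\alpha\ne0$.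

For $D=\operatorname{diag}(1,t)$ with $t\ne0$ one computes $D^{-1}ED=tE$ and $D^{-1}FD=t^{-1}F$. Choose $t$ with $t^2\alpha=1$ and put $c_1=t^{-1}=t\alpha$. Then $\psi(T)=c_1^{-1}D^{-1}\psi_1(T)D$ satisfies $\psi(E)=E$, $\psi(F)=F$, and still $\psi(\mathrm{Nil})=\mathrm{Nil}$, $\psi(\mathfrak{sl}(X))=\mathfrak{sl}(X)$. Write $\psi(H)=bE+dF+aH$. For $x\ne0$ the operator $xE-x^{-1}F+H$ is nilpotent, hence so is its image $(x+b)E+(d-x^{-1})F+aH$, i.e.
$$0=a^2+(x+b)(d-x^{-1})=dx+(a^2-1+bd)-bx^{-1}\qquad(x\ne0).$$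
So $b=d=0$ and $a=\pm1$. If $a=1$, $\psi$ is the identity on $\mathfrak{sl}(X)$. If $a=-1$, then $\psi(T)=-HTH^{-1}$ on $\mathfrak{sl}(X)$, because $HEH^{-1}=-E$, $HFH^{-1}=-F$ and $HHH^{-1}=H$. Hence $\varphi(T)=cATA^{-1}$ on $\mathfrak{sl}(X)$, with $A=A_1D$, $c=c_1$ in the first case and $A=A_1DH$, $c=-c_1$ in the second. As $A_1$, $D$ and $H$ fix $x_0$, $Ax_0=x_0$.

**Necessity, the term $W$.** The linear map $T\mapsto\varphi(T)-cATA^{-1}$ vanishes on $\mathfrak{sl}(X)=\ker\operatorname{tr}$, so it equals $\operatorname{tr}(T)W$ for some $W\in\mathcal L(X)$. Take $T\in K$ with $\operatorname{tr}T=1$. Then $\varphi(T)\in K$ and $ATA^{-1}x_0=ATx_0=0$, so $Wx_0=0$. Finally $\operatorname{tr}\varphi(T)=(c+\operatorname{tr}W)\operatorname{tr}T$, and surjectivity of $\varphi$ forces $c+\operatorname{tr}W\ne0$. $\blacksquare$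

**Remark (the hypothesis $\dim X\ge3$ in Theorem 2 cannot be weakened to $\dim X\ge2$).** Take $\varphi$ as in (5) with $W\ne0$, $Wy_0=0$, $c+\operatorname{tr}W\ne0$; Section 3 has the case $c=1$, $A=I$, $W=E_{22}$. If $\varphi(T)=c'A'TA'^{-1}$ for all $T$, then $T=I$ gives $c+2W=c'$, so $W$ is a scalar, and $Wy_0=0$ gives $W=0$, a contradiction. So such a $\varphi$ satisfies (3) without being of the form in Theorem 2.
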